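# The vanishing line of the $MU_G$-based Adams spectral sequence for a cyclic group

## 1. The line $y=(2^n-1)x$, tested in small cases

Let $G=C_{2^n}$ and let $MU_G$ be tom Dieck's homotopical complex bordism $G$-spectrum. Write $MU_{G*}=\pi_*^G(MU_G)$ and $MU_{G*}MU_G=\pi^G_*(MU_G\otimes MU_G)$, with integer grading. The $MU_G$-based Adams spectral sequence of the $G$-equivariant sphere has
$$E_2^{s,t}=\mathrm{Ext}_G^{s,t}:=\mathrm{Ext}^{s,t}_{(MU_{G*},\,MU_{G*}MU_G)}(MU_{G*},MU_{G*}).$$
We draw it in the plane with $x=t-s$ and $y=s$, and ask how high it reaches over a given $x$. For the trivial group the page lies on and below the line $y=x$. A natural first guess is that a larger group makes the line steeper, namely that for $n\ge1$ the page vanishes above $y=(2^n-1)x$. This is stated as a conjecture in "Slice Spectral Sequences Through Synthetic Spectra". Since $s>(2^n-1)(t-s)$ is the same as $2^ns>(2^n-1)t$, the guess reads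
$$\mathrm{Ext}^{s,t}_G=0\quad\text{for } s>\tfrac{2^n-1}{2^n}\,t .$$

**The formula at $n=0$.** The guess is only made for $n\ge 1$, but let us see what the formula gives for the trivial group: slope $0$, so everything with $s>0$ would vanish. Write $\mathrm{Ext}^{s,t}(N)=\mathrm{Ext}^{s,t}_{MU_*MU}(MU_*,N)$ for the classical groups and recall $MU_*MU=MU_*[b_1,b_2,\dots]$ with $|b_i|=2i$. In internal degree $2$ the normalized cobar complex is
$$MU_2=\mathbb Z a_{11}\longrightarrow \mathbb Z b_1\longrightarrow 0 ,$$
where $a_{11}$ is the coefficient of $xy$ in the universal formal group law. Changing coordinates by $f(x)=x+bx^2+\cdots$ turns $x+y+a\,xy+\cdots$ into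
$$f\big(F(x-bx^2,\,y-by^2)\big)=x+y-b(x^2+y^2)+a\,xy+b(x+y)^2+\cdots=x+y+(a+2b)xy+\cdots,$$
so $a_{11}\mapsto\eta_R(a_{11})-\eta_L(a_{11})=\pm2b_1$ and $\mathrm{Ext}^{1,2}(MU_*)=\mathbb Z/2$. This sits at $(x,y)=(1,1)$. So the formula does not extend to the trivial group, whose line has slope $1$.

**The case $n=1$.** Here the guess is slope $1$, the same as for the trivial group.

**The case $n=2$.** The guess is $y=3x$. A cell $(s,t)$ is allowed by $y=3x$ and forbidden by $y=x$ exactly when $\frac t2<s\le\frac{3t}4$. There is none for $t\le2$. For $t=3$ there is one, $(s,t)=(2,3)$, that is $(x,y)=(1,2)$, since $2\le\frac94$. We shall see that everything with $t$ odd vanishes, so this cell is empty for reasons of parity. For $t=4$ there is one, $(s,t)=(3,4)$, that is $(x,y)=(1,3)$. It lies on the line $y=3x$, and it is the first cell with $t$ even where the two lines disagree.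

**The bottom row.** For $s=0$ the guess demands $\mathrm{Ext}_G^{0,t}=0$ for $t<0$. This is not automatic, because $MU_{G*}$ is nonzero in arbitrarily negative degrees. Section 4 tests it on one element, and that test contains the main idea.

The guess turns out to be true, and for $n\ge2$ it is too weak: the slope does not grow with the group.

**Theorem A.** Let $G$ be finite cyclic. Then $\mathrm{Ext}_G^{s,t}=0$ for $t<2s$, i.e. above the line $y=x$. Moreover $\mathrm{Ext}_G^{s,2s}\ne0$ for all $s\ge0$, so this line is optimal.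

**Corollary (the conjecture).** For $G=C_{2^n}$, $n\ge1$: $\mathrm{Ext}_G^{s,t}=0$ for $s>\frac{2^n-1}{2^n}t$.

*Proof from Theorem A.* Let $s\ge0$ and $s>\frac{2^n-1}{2^n}t$. If $t\ge0$, then $\frac{2^n-1}{2^n}t\ge\frac t2$ because $n\ge1$, so $2s>t$. If $t<0$, then $2s\ge0>t$. In both cases Theorem A applies. $\square$

**Theorem B.** Let $G$ be finite cyclic. Then $\mathrm{Ext}_G^{s,t}=0$ for $t$ odd, and for $t$ even
$$\mathrm{Ext}_G^{s,t}\;\cong\;\bigoplus_{K\le G}\Big(\mathrm{Ext}^{s,t}(MU_*)\ \oplus\ \mathrm{Ext}^{s-1,t-1}\big(\widetilde{MU}_*B(G/K)\big)\Big).$$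

By Theorem A, slope $1$ is the best possible for every $n$, so the conjectured line is sharp exactly when $n=1$. The conjecture needs only the vanishing half of Theorem A, which is proved in Sections 2–8. Theorem B takes Section 9.

## 2. Thom spectra, fixed points and cobar complexes

From now on $G$ is a finite cyclic group, so every complex irreducible representation is a character (one-dimensional). We work in genuine $G$-spectra: $S$ is the sphere, $\otimes$ the smash product, $\pi_t^GX=\pi_t(X^G)$, and $|V|=\dim_{\mathbb C}V$ for a complex representation $V$.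

**Definition ($MU_G$).** Let $\mathcal U$ be a complete complex $G$-universe. For finite-dimensional $V\subset\mathcal U$ let $TU_G(V)$ be the Thom space of the tautological bundle over the Grassmannian $Gr_{|V|}(V\oplus\mathcal U)$. A point is a pair $(L,v)$ with $v\in L$, or the base point. For $V\subset W$ and $A=W-V$ (the complement) the structure map is
$$S^A\wedge TU_G(V)\to TU_G(W),\qquad (a,(L,v))\mapsto(L\oplus A,\,v+a).$$
Then $MU_G=\mathrm{hocolim}_k\,\Sigma^{-V^{(k)}}\Sigma^\infty TU_G(V^{(k)})$ for an exhausting sequence $V^{(1)}\subset V^{(2)}\subset\cdots$ in $\mathcal U$. The unit is given by $S^V\to TU_G(V)$, $v\mapsto(V,v)$. (See May et al., *Equivariant homotopy and cohomology theory*, Ch. XV.) With this unit $MU_G$ is a homotopy commutative ring spectrum.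

For $G$ trivial, $TU(\mathbb C^m)$ is the Thom space of the universal bundle over $BU(m)$, and we get the usual $MU$.

**Definition (families).** A family $\mathcal F$ is a set of subgroups closed under passing to subgroups. $E\mathcal F$ is a $G$-space with $E\mathcal F^J$ contractible for $J\in\mathcal F$ and empty otherwise, and $\tilde E\mathcal F$ is the cofiber of $E\mathcal F_+\to S^0$. So $\Phi^J\tilde E\mathcal F$ is $0$ for $J\in\mathcal F$, and its underlying spectrum is $S$ for $J\notin\mathcal F$. For example, $\tilde E\emptyset=S^0$, while $\tilde E\{\text{all}\}\simeq*$. For $G=C_2$ with complex sign representation $\sigma$, $\tilde E\{1\}=\mathrm{colim}_kS^{k\sigma}$: its underlying space is contractible and its $C_2$-fixed points are $S^0$.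

Write $\mathrm{infl}=\mathrm{infl}_Q^G$ for inflation along $G\to Q=G/K$ and $\Phi^K$ for geometric fixed points, a functor from $G$-spectra to $Q$-spectra. We use the following standard facts.

* **(F1)** $MU_{G*}$ is concentrated in even degrees (Löffler; Comezaña, Ch. XXVIII of May et al., for abelian compact Lie groups).
* **(F2)** Thom isomorphism: $\pi^G_*(N\otimes S^V)\cong\pi^G_{*-2|V|}N$ for $N$ an $MU_G$-module in the homotopy category and $V$ a virtual complex representation, given by multiplication with a Thom class in $\pi^G_{2|V|}(MU_G\otimes S^V)$.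
* **(F3)** For $K\le G$ and $Q=G/K$: $\Phi^K$ is strong symmetric monoidal, preserves homotopy colimits, and satisfies $\Phi^K(\Sigma^{-V}\Sigma^\infty X)=\Sigma^{-V^K}\Sigma^\infty X^K$ and $\Phi^K\mathrm{infl}_Q^G=\mathrm{id}$. Also $(\Phi^KX)^Q\simeq(\tilde E\mathcal F[K]\otimes X)^G$ with $\mathcal F[K]=\{J:K\not\le J\}$, and the composite $X^Q\to(\mathrm{infl}X)^G\to(\Phi^K\mathrm{infl}X)^Q=X^Q$ is the identity. The functors $\Phi^J$, $J\le G$, followed by passage to underlying spectra, jointly detect equivalences.
* **(F4)** $(EQ_+\otimes\mathrm{infl}X)^Q\simeq BQ_+\otimes X$, naturally in the nonequivariant spectrum $X$. (Both sides preserve colimits in $X$, so this follows from $X=S$, the Adams isomorphism $(\Sigma^\infty EQ_+)^Q\simeq\Sigma^\infty BQ_+$.)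

Write $M=MU_G$, $A=MU_{G*}$, $\Gamma=\pi_*^G(M\otimes M)$.

**Definition (the complex of unit insertions).** For a spectrum $E$ with a unit map $S\to E$, and any $Y$, let $d^i:E^{\otimes s+1}\to E^{\otimes s+2}$, $0\le i\le s+1$, insert the unit in position $i$. With $d=\sum_i(-1)^id^i$, the groups $\pi_t(Y\otimes E^{\otimes\bullet+1})$ form a cochain complex. Note that no product on $E$ is used.

Suppose $\Gamma$ is flat over $A$ and $\Gamma^{\otimes_As}\cong\pi_*^G(M^{\otimes s+1})$; both are proved in Section 3. The coproduct of $\Gamma$ is induced by $M\otimes S\otimes M\to M\otimes M\otimes M$. The cobar resolution of $A$ is by extended comodules, and for these $\mathrm{Ext}_\Gamma(A,\Gamma\otimes_AN)=\mathrm{Ext}_A(A,N)$ vanishes in positive degrees. So $\mathrm{Ext}_G^{s,*}$ is the cohomology of the cobar complex $A\to\Gamma\to\Gamma\otimes_A\Gamma\to\cdots$, and that complex is the complex of unit insertions: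
$$\mathrm{Ext}_G^{s,t}=H^s\big(\pi^G_t(M^{\otimes\bullet+1})\big). \tag{1}$$

**Classical vanishing.** For a space $B$, the same reasoning gives $H^s(\pi_t(B_+\otimes MU^{\otimes\bullet+1}))=\mathrm{Ext}^{s,t}(MU_*B)$. Here the multiplications of $MU$ supply codegeneracies, so we may pass to the normalized complex $MU_*B\otimes_{MU_*}\overline{MU_*MU}^{\otimes s}$ with $\overline{MU_*MU}=\ker\varepsilon$. Since $MU_*MU=MU_*[b_1,b_2,\dots]$ is even and non-negatively graded, and $\varepsilon$ is an isomorphism $\mathbb Z\to\mathbb Z$ in degree $0$, $\ker\varepsilon$ lives in degrees $\ge2$. As $MU_*B$ lives in degrees $\ge0$, filtration $s$ lives in degrees $\ge2s$, so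
$$\mathrm{Ext}^{s,t}(MU_*B)=0\quad\text{for }t<2s . \tag{2}$$

## 3. Evenness and flatness of $MU_{G*}MU_G$

**Proposition 3.1.** $\Gamma$ is $A$-flat and even, and for every right $M$-module $N$ one has $\pi_*^GN\otimes_A\Gamma\cong\pi_*^G(N\otimes M)$. Hence $\pi_*^G(M^{\otimes s+1})\cong\Gamma^{\otimes_As}$ is even.

The plan is to decompose finite Grassmannians into two smaller pieces, with evenness killing the boundary maps, and then pass to colimits.

**Step 1 (finite Grassmannians).** The purpose is the following claim. *Let $W$ be a finite sum of characters, $k\ge0$, $\xi$ a complex $G$-vector bundle over $Gr_k(W)$ and $X=\mathrm{Th}(\xi)$. Then $\pi_*^G(M\otimes X)$ is $A$-free on even generators, and $\pi_*^GN\otimes_A\pi_*^G(M\otimes X)\to\pi_*^G(N\otimes X)$ is an isomorphism for every right $M$-module $N$.*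

We induct on $|W|$. If $k=0$, the Grassmannian is a point, $X=S^V$ for a representation $V$, and by (F2) $\pi_*^G(M\otimes S^V)$ is free on the Thom class in degree $2|V|$, with $\pi_*^G(N\otimes S^V)$ obtained from $\pi_*^GN$ by multiplying with it. If $k>|W|$, then $X=*$. These cases include $|W|=0$. Otherwise write $W=W'\oplus\chi$ with $\chi$ a character, and $k\ge1$.

The inclusion $Gr_k(W')\subset Gr_k(W)$ is that of a closed smooth $G$-submanifold, so $X'=\mathrm{Th}(\xi|_{Gr_k(W')})\to X$ is a $G$-cofibration. Its quotient $X''$ is the one-point compactification of the total space of $\xi|_U$, where $U=\{L:L\not\subset W'\}$.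

For $L\in U$ put $L'=L\cap W'$, of dimension $k-1$. The line $L/L'\subset W'/L'\oplus\chi$ meets $W'/L'$ in $0$, hence projects isomorphically to $\chi$ and is the graph of a unique linear map $\chi\to W'/L'$. Conversely each such graph gives an $L$. So $L\mapsto L'$ makes $U$ the total space of the $G$-vector bundle $\mathrm{Hom}(\chi,W'/\gamma)$ over $Gr_{k-1}(W')$, with $\gamma$ the tautological bundle. By homotopy invariance of equivariant bundles, $\xi|_U$ is isomorphic to the pullback of its restriction $\xi'$ to the zero section. Hence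
$$X''\cong\mathrm{Th}\big(\xi'\oplus\mathrm{Hom}(\chi,W'/\gamma)\big)\quad\text{over }Gr_{k-1}(W').$$

By induction the claim holds for $X'$ and $X''$. The boundary map $\pi_*^G(M\otimes X'')\to\pi^G_{*-1}(M\otimes X')$ vanishes, because both groups are even. So
$$0\to\pi_*^G(M\otimes X')\to\pi_*^G(M\otimes X)\to\pi_*^G(M\otimes X'')\to0$$
is exact with free ends; it splits, and the middle is free on even generators. Tensor it with $\pi_*^GN$ (it stays exact, being split) and map the result to the long exact sequence of $N\otimes X'\to N\otimes X\to N\otimes X''$. The map $\pi_*^G(N\otimes X)\to\pi_*^G(N\otimes X'')$ is onto, because $\pi_*^GN\otimes_A\pi_*^G(M\otimes X)\to\pi_*^GN\otimes_A\pi_*^G(M\otimes X'')\cong\pi_*^G(N\otimes X'')$ is onto and factors through it. So the long exact sequence breaks into short exact sequences, and the five lemma proves the claim.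

**Step 2 (colimits).** This step passes from Grassmannians to $M$. Take $\xi$ tautological, $k=|V|$, and let $W$ run over the finite-dimensional subrepresentations of $V\oplus\mathcal U$. Filtered colimits of free modules are flat, and both sides of the Künneth map commute with filtered colimits. So $\pi^G_*(M\otimes TU_G(V))$ is flat and even with the Künneth isomorphism. Desuspend by $V$ using (F2): multiplication by the Thom class of $-V$ shifts both sides by $2|V|$ and commutes with the Künneth map, since $M$ is associative and commutative up to homotopy. Finally take the colimit over the $V^{(k)}$. This gives flatness, evenness and $\pi_*^GN\otimes_A\Gamma\cong\pi_*^G(N\otimes M)$. With $N=M^{\otimes s}$, a module through its last factor, induction on $s$ gives $\pi_*^G(M^{\otimes s+1})\cong\Gamma^{\otimes_As}$, which is even. $\square$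

Thus (1) holds, and in particular
$$\mathrm{Ext}_G^{s,t}=0\quad\text{for }t\text{ odd}. \tag{3}$$

## 4. Euler classes defeat degree counting

The sensible first approach is to repeat the argument for (2): normalize the cobar complex of $(A,\Gamma)$ and bound its degrees from below. It fails at once for $G\ne1$. Let $\chi$ be a nontrivial character, and let $G$ be cyclic with $\chi^G=0$, as is automatic. Let $u_\chi\in\pi_2^G(M\otimes S^\chi)$ be a Thom class and $a_\chi:S^0\to S^\chi$ the inclusion. By (F2) there is a unique *Euler class* $e_\chi\in\pi_{-2}^G(M)=A_{-2}$ with $e_\chi u_\chi=a_\chi\cdot1$. Apply $\Phi^G$ and put $E=\Phi^GM$. Since $\chi^G=0$, the map $\Phi^G(a_\chi)$ is the identity of $S$, and $u_\chi$ becomes an element $\bar u\in\pi_2E$. So $e_\chi\bar u=1$: the image $e$ of $e_\chi$ in $\pi_{-2}E$ is a unit.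

Section 6 will construct a map $\rho:E\to MU$ with $\rho(1)=1$ (Lemma 2 with $K=G$; its proof does not use the present section). Hence $\pi_*E\neq0$, all powers of the unit $e$ are nonzero, and
$$0\ne e_\chi^k\in A_{-2k}\quad\text{for all }k\ge0.$$
So filtration $0$ of the cobar complex is already nonzero in every degree $-2k$. A lower degree bound on the complex itself does not exist.

Does $e_\chi$ give a class in $\mathrm{Ext}_G^{0,-2}$, which would contradict every line considered in Section 1? That requires $\eta_L(e_\chi)=\eta_R(e_\chi)$, hence $e\otimes1=1\otimes e$ in $\pi_{-2}(E\otimes E)$. Section 6 also supplies a map $j:MU\to E$ with $j(1)=1$. Apply the map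
$$E\otimes E\xrightarrow{\ \mathrm{id}\otimes j\rho\ }E\otimes E\xrightarrow{\ \mu\ }E .$$
It sends $e\otimes1$ to $e\cdot j\rho(1)=e$ and $1\otimes e$ to $j(\rho(e))$. But $\rho(e)\in\pi_{-2}MU=0$. So $e\otimes1=1\otimes e$ would force $e=0$, which is false. The guess survives this test. We also learn that $\eta_R(e_\chi)-\eta_L(e_\chi)$ is a nonzero element of $\ker\varepsilon$ in degree $-2$, so the bound "$\ker\varepsilon$ lives in degrees $\ge2$" fails as well.

What made the test work is that $\rho$ carries $1$ to $1$; we never asked $\rho$ to be a ring map. Here is the mechanism in pure algebra. Let $R=\mathbb Z[e,e^{-1}]$ with $|e|=-2$. There is no graded ring map $R\to\mathbb Z$, since the unit $e$ would go to $\mathbb Z_{-2}=0$. But the additive map $\rho:R\to\mathbb Z$ with $\rho(1)=1$ and $\rho(e^k)=0$ for $k\ne0$ is graded and preserves the unit. On the complex $R\to R\otimes R\to R^{\otimes3}\to\cdots$ of unit insertions, $h(r_0\otimes\cdots\otimes r_{s+1})=\rho(r_0)\,r_1\otimes\cdots\otimes r_{s+1}$ satisfies $hd^0=\mathrm{id}$ and $hd^k=d^{k-1}h$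 for $k\ge1$ and $s\ge1$. So $hd+dh=\mathrm{id}$ in filtrations $s\ge1$, and $H^s=0$ there. In filtration $0$, $hd(r)=r-\rho(r)\cdot1$, so $H^0=\mathbb Z$. The complex is huge and lives in all negative even degrees, while its cohomology is that of the smaller ring $\mathbb Z$.

## 5. Unital maps and cobar cohomology

**Lemma 1.** Let $E,F$ be spectra (over some group) with units $\eta_E,\eta_F$ and products for which these are two-sided units, in the homotopy category. Let $j:F\to E$ and $\rho:E\to F$ satisfy $j\eta_F=\eta_E$ and $\rho\eta_E=\eta_F$. Then for every $Y$ and $t$, $j$ induces a cochain homotopy equivalence $\pi_t(Y\otimes F^{\otimes\bullet+1})\to\pi_t(Y\otimes E^{\otimes\bullet+1})$.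

We call maps that preserve units *unital*. Neither $j$ nor $\rho$ has to be multiplicative, and $\rho j$ need not be the identity.

*Proof.* **Step 1 (reduction).** A unital map commutes with unit insertions, so it induces a cochain map. It suffices to show that *any two unital maps $f,g:F\to E$, with $E$ having a product with two-sided unit, induce cochain homotopic maps*. Applied to $(\rho j,\mathrm{id}_F)$ and $(j\rho,\mathrm{id}_E)$, this makes the map induced by $\rho$ a homotopy inverse of the one induced by $j$.

**Step 2 (the homotopy).** We write down operators interpolating from $g^{\otimes s+1}$ to $f^{\otimes s+1}$. Let $m=\mu_E(f\otimes g):F\otimes F\to E$. For $0\le i\le s$ put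
$$h_i=f^{\otimes i}\otimes m\otimes g^{\otimes s-i}:F^{\otimes s+2}\to E^{\otimes s+1},\qquad \varphi_i=f^{\otimes i}\otimes g^{\otimes s+1-i}:F^{\otimes s+1}\to E^{\otimes s+1}\ (0\le i\le s+1).$$
Consider $h_id^k$ with $d^k:F^{\otimes s+1}\to F^{\otimes s+2}$, $0\le k\le s+1$.

* If $k<i$, the inserted unit passes through an $f$, giving $\eta_E$ in output position $k$. The remaining $s+1$ inputs meet $i-1$ copies of $f$, then $m$, then $s-i$ copies of $g$. So $h_id^k=d^kh_{i-1}$.
* If $k=i$, the unit is the left input of $m$, and $m(\eta_F\otimes\mathrm{id})=g$. So $h_id^i=\varphi_i$.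
* If $k=i+1$, the unit is the right input of $m$, and $m(\mathrm{id}\otimes\eta_F)=f$. So $h_id^{i+1}=\varphi_{i+1}$.
* If $k>i+1$, the unit passes through a $g$. Since $m$ merges two inputs to its left, it comes out in position $k-1$. So $h_id^k=d^{k-1}h_i$.

**Step 3 (the sum).** We check that $H=\sum_i(-1)^ih_i$ is the wanted homotopy. In $Hd=\sum_{i=0}^s\sum_{k=0}^{s+1}(-1)^{i+k}h_id^k$ the terms $k=i$ and $k=i+1$ contribute $\sum_{i=0}^s(\varphi_i-\varphi_{i+1})=\varphi_0-\varphi_{s+1}$. In the terms with $k<i$ replace $i$ by $i+1$; in the terms with $k>i+1$ replace $k$ by $k+1$. Each replacement changes the sign once, and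
$$Hd=\varphi_0-\varphi_{s+1}-\sum_{0\le k\le i\le s-1}(-1)^{i+k}d^kh_i-\sum_{0\le i<k\le s}(-1)^{i+k}d^kh_i .$$
The two sums together run over all $0\le i\le s-1$, $0\le k\le s$, so they add up to $dH$. Therefore
$$Hd+dH=g^{\otimes s+1}-f^{\otimes s+1}.$$
For $s=0$ there are no $h_i$ on $F^{\otimes 1}$, the term $dH$ is zero, and the formula reads $m(d^0-d^1)=g-f$. Tensor with $Y$ and apply $\pi_t$. $\square$

## 6. Unital maps between $\Phi^KMU_G$ and $MU_{G/K}$

To use Lemma 1 we need unital maps in both directions between $\Phi^KMU_G$, which carries invertible Euler classes, and $MU_{G/K}$.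

**Lemma 2.** Let $K\le G$, $Q=G/K$.

1. There is a unital map $\iota_K:\mathrm{infl}_Q^GMU_Q\to MU_G$. For $K=G$, $\iota_G:\mathrm{infl}\,MU\to MU_G$ is an underlying equivalence.
2. There is a unital map $\rho_K:\Phi^KMU_G\to MU_Q$.

*Proof.* Write $V=V_0\oplus V_1$ with $V_0=V^K$, and $\mathcal U=\mathcal U^K\oplus\mathcal U_1$, where $V_1$ and $\mathcal U_1$ are the invariant complements. Then $\mathcal U^K$ is a complete $Q$-universe, exhausted by the $V_0^{(k)}$, and we use it to form $MU_Q$.

**Step 1 (the map $\iota_K$).** We add the non-fixed part $V_1$ to everything. Consider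
$$S^{V_1}\wedge TU_Q(V_0)\to TU_G(V),\qquad(a,(L,v))\mapsto(L\oplus V_1,\,v+a).$$
Here $L\subset V_0\oplus\mathcal U^K$ has dimension $|V_0|$, so $L\oplus V_1\subset V\oplus\mathcal U$ has dimension $|V|$. For $V\subset W$ and $W-V=A_0\oplus A_1$ with $A_0$ the $K$-fixed part, both ways around the square of structure maps send $(a_0+a_1,a,(L,v))$ to $(L\oplus A_0\oplus V_1\oplus A_1,\;v+a+a_0+a_1)$, as $W_1=V_1\oplus A_1$. The unit $(a,v)\mapsto(a,(V_0,v))$ goes to $(V_0\oplus V_1,v+a)$, the unit of $TU_G(V)$. So the maps are strictly compatible with structure maps and units. Since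
$$\mathrm{infl}\,MU_Q=\mathrm{hocolim}_k\,\Sigma^{-V^{(k)}}\Sigma^\infty\big(S^{V_1^{(k)}}\wedge TU_Q(V_0^{(k)})\big),$$
they induce a unital map $\iota_K$.

**Step 2 (the case $K=G$).** We check that $\iota_G$ is an underlying equivalence. At stage $k$ the underlying map is the Thomification of $BU(|V_0|)\to BU(|V|)$, $L\mapsto L\oplus V_1$, desuspended by $V$. The map $BU(p)\to BU(q)$, $p\le q$, has $2p$-connected fiber $U(q)/U(p)$, so the Thomified and desuspended map is at least $2|V_0|$-connected. As $|V_0^{(k)}|\to\infty$, the map on homotopy colimits is an equivalence.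

**Step 3 (the map $\rho_K$).** We select one wedge summand of the fixed points. A $K$-invariant $L\subset V\oplus\mathcal U$ splits as $L_0\oplus L_1$ with $L_0=L^K\subset V_0\oplus\mathcal U^K$ and $L_1\subset V_1\oplus\mathcal U_1$, and the fixed vectors in the fiber over $L$ are $L_0$. Hence
$$TU_G(V)^K=\bigvee_i\mathrm{Th}\big(\gamma_i\to Gr_i(V_0\oplus\mathcal U^K)\big)\wedge\big(Gr_{|V|-i}(V_1\oplus\mathcal U_1)^K\big)_+ .$$
Project to the summand $i=|V_0|$ and collapse the second factor to $S^0$. This is a $Q$-map $TU_G(V)^K\to TU_Q(V_0)$. For $V\subset W$ with $W-V=A_0\oplus A_1$, the $K$-fixed structure map sends $(a,(L,v))$, with $a\in A_0$ and $v\in L_0$, to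
$$\big((L_0\oplus A_0)\oplus(L_1\oplus A_1),\,v+a\big).$$
It takes summand $i$ to summand $i+|A_0|$. So the selected summand $|V_0|$ goes to the selected summand $|W_0|$, every other summand goes to one that is projected away, and the projections are strictly compatible with structure maps. The unit $S^{V_0}\to TU_G(V)^K$, $v\mapsto(V,v)$, has $L_0=V_0$, so it lands in the summand $i=|V_0|$ and goes to the unit $v\mapsto(V_0,v)$ of $TU_Q(V_0)$. Apply $\mathrm{hocolim}_k\Sigma^{-V_0^{(k)}}\Sigma^\infty(-)$ and (F3). $\square$

For example, let $G=K=C_2$ and $V=\sigma$, so $V_0=0$. A $C_2$-invariant line in $\sigma\oplus\mathcal U$ lies either in the fixed part ($i=1$) or in the sign part ($i=0$), so $TU_G(\sigma)^{C_2}=\mathrm{Th}(\gamma_1\to\mathbb{CP}^\infty)\vee\mathbb{CP}^\infty_+$. The map selects $i=0$ and collapses $\mathbb{CP}^\infty_+\to S^0=TU(0)$.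

Put $E_K=\Phi^KMU_G$, a ring $Q$-spectrum, and $j_K=\Phi^K(\iota_K):MU_Q\to E_K$, using $\Phi^K\mathrm{infl}=\mathrm{id}$. Since $\Phi^K$ is strong monoidal, $j_K$ is unital, so Lemma 1 applies to $(j_K,\rho_K)$. For $K=G$ these are the maps $j$ and $\rho$ of Section 4.

## 7. The isotropy filtration of the cobar complex

We now cut the cobar complex into pieces, one for each subgroup $K$, each seen through $\Phi^K$.

Enumerate the subgroups of $G$ as $K_1,\dots,K_r$ with $K_a<K_b\Rightarrow a<b$; for $C_{2^n}$, $K_i$ has order $2^{i-1}$. Put $Q_i=G/K_i$ and $\mathcal F_i=\{K_1,\dots,K_i\}$. This is a family; $\mathcal F_0=\emptyset$, and $\mathcal F_r$ consists of all subgroups. Put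
$$D_i=\mathrm{fib}(\tilde E\mathcal F_{i-1}\to\tilde E\mathcal F_i),\qquad A_i^s=(\tilde E\mathcal F_i\otimes M^{\otimes s+1})^G,\qquad P_i^s=(D_i\otimes M^{\otimes s+1})^G,$$
and $A_{i,t}^s=\pi_tA_i^s$, $P_{i,t}^s=\pi_tP_i^s$. There are fiber sequences $P_i^s\to A_{i-1}^s\to A_i^s$. Since $\tilde E\mathcal F_0=S^0$ and $\tilde E\mathcal F_r\simeq*$, we have $H^s(A_{0,t}^\bullet)=\mathrm{Ext}_G^{s,t}$ by (1), and $A_r=0$. Geometric fixed points show $\Phi^JD_i\simeq0$ for $J\ne K_i$, and $\Phi^{K_i}D_i$ is underlying $S$.

For $G=C_2$: $r=2$, $D_1=EC_{2+}$ and $D_2=\tilde EC_2$. So $P_1^s=(EC_{2+}\otimes M^{\otimes s+1})^{C_2}$ and $P_2^s=A_1^s=(\Phi^{C_2}M)^{\otimes s+1}$, and there is a single fiber sequence $P_1\to A_0\to A_1$.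

One difficulty must be met before we can compare cohomologies: a fiber sequence of spectra in each filtration $s$ gives a long exact sequence of homotopy groups, not a short exact sequence of cochain complexes. Parity repairs this.

**Step 1 ($A_{i,t}^s=0$ for $t$ odd).** Since $G$ is cyclic, for each subgroup $H$ there is a character $\chi_H$ with kernel $H$. Let $W=\bigoplus_{H\in\mathcal F_i}\chi_H$. Then $W^J\ne0$ iff $J\le H$ for some $H\in\mathcal F_i$, iff $J\in\mathcal F_i$. The $J$-fixed points of $\mathrm{colim}_kS^{kW}$ are $\mathrm{colim}_kS^{kW^J}$, contractible if $W^J\neq0$ and $S^0$ otherwise. So $\tilde E\mathcal F_i\simeq\mathrm{colim}_kS^{kW}$, and by (F2)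
$$A_{i,t}^s=\mathrm{colim}_k\,\pi^G_{t-2k|W|}(M^{\otimes s+1}),$$
which is $0$ for $t$ odd by Proposition 3.1. (For $C_4$ and $\mathcal F_1=\{1\}$ take $W$ a faithful character; for $\mathcal F_2=\{1,C_2\}$ add the character with kernel $C_2$.)

**Step 2 (a four-term exact sequence).** Let $t$ be even. The long exact sequence of $P_i\to A_{i-1}\to A_i$ has $\pi_{t+1}A_i=0$ and $\pi_{t-1}A_{i-1}=0$, so it leaves exact sequences of cochain complexes
$$0\to P^\bullet_{i,t}\to A^\bullet_{i-1,t}\to A^\bullet_{i,t}\to P^\bullet_{i,t-1}\to0 . \tag{4}$$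

**Step 3 (rewriting $P_i$ through $\Phi^K$).** Fix $i$ and write $K=K_i$, $Q=Q_i$, $X_i=\mathrm{infl}\,EQ_+$. The fixed points $EQ^J$ are contractible if $J\le K$ and empty otherwise. We check three things on geometric fixed points.

* $X_i\otimes\tilde E\mathcal F_i\simeq0$: if $J\le K$ then $J\in\mathcal F_i$, so $\Phi^J\tilde E\mathcal F_i=0$; if $J\not\le K$ then $\Phi^JX_i=0$. Hence $X_i\otimes D_i\simeq X_i\otimes\tilde E\mathcal F_{i-1}$.
* The map $X_i\otimes D_i\to D_i$ from $X_i\to S$ is an equivalence: for $J\ne K$ both sides have $\Phi^J=0$, and $\Phi^KX_i=EQ_+$ is underlying $S$.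
* We have $\mathcal F_{i-1}\subset\mathcal F[K]$, since $K_i\le K_a$ implies $i\le a$. The induced map $X_i\otimes\tilde E\mathcal F_{i-1}\to X_i\otimes\tilde E\mathcal F[K]$ is an equivalence: only $J\le K$ matter, neither family contains $K$, and both contain all proper subgroups of $K$.

With (F3) and $\Phi^KX_i=EQ_+$ we get equivalences compatible with inserting units:
$$P_i^s\simeq(X_i\otimes\tilde E\mathcal F[K]\otimes M^{\otimes s+1})^G\simeq(EQ_+\otimes E_K^{\otimes s+1})^Q . \tag{5}$$

**Step 4 (the cohomology of $P_i$).** Now $E_K$ can be replaced by $MU_Q$, and $MU_Q$ by $MU$. Lemma 1 over the group $Q$, with $Y=EQ_+$ and the maps $(j_K,\rho_K)$, gives the first isomorphism below. For the second, Lemma 2(1) for the group $Q$ and its subgroup $Q$ provides $\iota_Q:\mathrm{infl}\,MU\to MU_Q$, an underlying equivalence. So $EQ_+\otimes\mathrm{infl}\,MU^{\otimes s+1}\to EQ_+\otimes MU_Q^{\otimes s+1}$ is an equivalence, because $\Phi^J(EQ_+)=0$ for $J\ne1$. Then apply (F4). Altogether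
$$H^s(P_{i,t}^\bullet)\xleftarrow[\;j_K\;]{\cong}H^s\big(\pi_t^Q(EQ_+\otimes MU_Q^{\otimes\bullet+1})\big)\cong H^s\big(\pi_t(BQ_+\otimes MU^{\otimes\bullet+1})\big)=\mathrm{Ext}^{s,t}(MU_*BQ) \tag{6}$$
for all $s$ and $t$, of either parity.

## 8. Vanishing above $y=x$, and nonzero classes on it

*Proof of Theorem A.* **Step 1 (vanishing).** The case $t$ odd is (3). Let $t$ be even with $t<2s$, so $t\le2s-2$. We show $H^s(A_{i,t}^\bullet)=0$ for all $i$ by descending induction on $i$, starting from $A_r=0$. Let $I^\bullet$ be the image of $A_{i-1,t}^\bullet\to A_{i,t}^\bullet$. By (4) there are short exact sequences of complexes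
$$0\to P_{i,t}^\bullet\to A_{i-1,t}^\bullet\to I^\bullet\to0,\qquad 0\to I^\bullet\to A_{i,t}^\bullet\to P_{i,t-1}^\bullet\to0,$$
hence exact sequences
$$H^s(P_{i,t}^\bullet)\to H^s(A_{i-1,t}^\bullet)\to H^s(I^\bullet),\qquad H^{s-1}(P_{i,t-1}^\bullet)\to H^s(I^\bullet)\to H^s(A_{i,t}^\bullet).$$

* $H^s(P_{i,t}^\bullet)=0$ by (6) and (2), as $t<2s$.
* $H^{s-1}(P_{i,t-1}^\bullet)=0$ by (6) and (2), as $t-1\le2s-3<2(s-1)$; for $s=0$ it is trivially zero.
* $H^s(A_{i,t}^\bullet)=0$ by induction.

So $H^s(I^\bullet)=0$ and $H^s(A_{i-1,t}^\bullet)=0$. For $i-1=0$ this says $\mathrm{Ext}_G^{s,t}=0$. Note how parity enters the second bullet: the shift to $(s-1,t-1)$ loses one degree against the line, and we can afford it because $t<2s$ with $t$ even means $t\le2s-2$.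

**Step 2 (the classical groups split off).** Consider the cochain maps
$$\pi_t(MU^{\otimes\bullet+1})\to\pi_t^G(\mathrm{infl}\,MU^{\otimes\bullet+1})\xrightarrow{\ \iota_G\ }\pi_t^G(M^{\otimes\bullet+1})\xrightarrow{\mathrm{res}}\pi_t\big((\mathrm{res}\,M)^{\otimes\bullet+1}\big)\cong\pi_t(MU^{\otimes\bullet+1}),$$
where the last isomorphism is the inverse of the one induced by the underlying equivalence of $\iota_G$. Since inflation followed by restriction is the identity, the composite is the identity. So $\mathrm{Ext}^{s,t}(MU_*)$ is a direct summand of $\mathrm{Ext}_G^{s,t}$, and it remains to see that $\mathrm{Ext}^{s,2s}(MU_*)\ne0$.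

**Step 3 (classes on the classical line).** In the normalized cobar complex of $MU_*MU$ let $z=b_1\otimes\cdots\otimes b_1$ ($s$ factors), of internal degree $2s$. It is a cocycle, because filtration $s+1$ lives in degrees $\ge2s+2$. To see that it is not a coboundary, map to the Hopf algebra
$$\Sigma=\mathbb F_2\otimes_{MU_*}MU_*MU\otimes_{MU_*}\mathbb F_2=\mathbb F_2[a_1,a_2,\dots].$$
By Quillen it represents strict automorphisms of the additive formal group law over $\mathbb F_2$-algebras. A power series $f$ with $f(x+y)=f(x)+f(y)$ in characteristic $2$ has only terms $x^{2^k}$, so these are the $x+\sum_ka_kx^{2^k}$, and $|a_k|=2(2^k-1)$. Here $b_1\mapsto a_1$. Composing $x+ax^2+\cdots$ with $x+bx^2+\cdots$ gives $x+(a+b)x^2+\cdots$, so $a_1$ is primitive, and in characteristic $2$ so is $a_1^2$. Since $|a_2|=6$, $\Sigma_2=\mathbb F_2a_1$ and $\Sigma_4=\mathbb F_2a_1^2$.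

For $s=0$ the class is $1\in\mathrm{Ext}^{0,0}(MU_*)=\mathbb Z$. For $s\ge1$, the normalized cobar complex of $\Sigma$ in filtration $s-1$ and internal degree $2s$ consists of tensors of $s-1$ elements of even degrees $\ge2$ with sum $2s$. So it is zero for $s=1$, and for $s\ge2$ it is spanned by tensors with one entry $a_1^2$ and all other entries $a_1$. All entries are primitive, so these tensors have zero coboundary. Hence $a_1\otimes\cdots\otimes a_1\ne0$ in $\mathrm{Ext}_\Sigma^{s,2s}$, and $[z]\ne0$. $\square$

This proves Theorem A and with it the conjecture.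

## 9. Splitting the filtration: the $E_2$-page in classical terms

The induction of Section 8 bounds $\mathrm{Ext}_G$ but does not compute it: away from the vanishing range, the long exact sequences from (4) have connecting maps that the argument does not control. To split the filtration we want maps *into* the cobar complex from models of the pieces. Such maps exist because $\iota_K$ is defined before passing to $\Phi^K$. However, each piece contributes in two homotopy degrees, $t$ and $t-1$, to (4), and to treat both at once we work with semicosimplicial spectra rather than with homotopy groups.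

**Definition (semicosimplicial objects).** Let $\Delta_{\rm inj}$ be the category of the sets $[s]=\{0,\dots,s\}$ and injective order-preserving maps. A semicosimplicial object is a functor on $\Delta_{\rm inj}$: coface maps $d^i$, no codegeneracies. Below, $\lim$ means the limit over $\Delta_{\rm inj}$ in the $\infty$-category of spectra. For example, the groups $\pi_t(Y\otimes E^{\otimes\bullet+1})$ with the maps $d^i$ form a semicosimplicial abelian group for any $E$ with a unit.

An object $E$ under the unit of a symmetric monoidal $\infty$-category $\mathcal C$ (an $\mathbb E_0$-algebra) determines a symmetric monoidal functor from finite sets and injections to $\mathcal C$. Hence it determines a functor $\Delta_{\rm inj}\to\mathcal C$, $[s]\mapsto E^{\otimes s+1}$, by inserting units, naturally in $E$ and compatibly with strong symmetric monoidal functors (Lurie, *Higher Algebra*, §§2.1.3, 2.2.4). The maps $\iota_K$ and $j_K$ are maps under $S$, because the maps in Lemma 2(1) are strictly compatible with units. So $A_i^\bullet$, $P_i^\bullet$ are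 semicosimplicial spectra with fiber sequences $P_i^\bullet\to A_{i-1}^\bullet\to A_i^\bullet$, and (5) is an equivalence of such.

For a semicosimplicial abelian group $B^\bullet$,
$$\pi_{-s}\lim HB^\bullet=H^s(B^\bullet). \tag{7}$$
Indeed $\pi_{-s}\lim HB^\bullet$ is the derived limit $\mathrm{Ext}^s(\underline{\mathbb Z},B^\bullet)$ in functors $\Delta_{\rm inj}\to\mathrm{Ab}$. The projectives $\mathbb Z[\Delta_{\rm inj}([n],-)]$ resolve $\underline{\mathbb Z}$, because their values at $[m]$ form the augmented simplicial chain complex of the $m$-simplex. Maps from the $n$-th one to $B^\bullet$ are $B^n$.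

*Proof of Theorem B.* The case $t$ odd is (3). Fix $t$ even and let $\tau=\tau_{\le t}\tau_{\ge t-1}$, which keeps the homotopy in degrees $t-1$ and $t$ only.

**Step 1 (truncation keeps the fiber sequences).** We show that $\tau P_i^\bullet\to\tau A_{i-1}^\bullet\to\tau A_i^\bullet$ is again a fiber sequence. By evenness of $A_{i,*}$ (Section 7, Step 1), $\tau A_i^\bullet=\Sigma^tHA_{i,t}^\bullet$. Applying $\tau$ to the null sequence $P_i\to A_{i-1}\to A_i$ gives a map $\tau P_i^\bullet\to\mathrm{fib}(\tau A_{i-1}^\bullet\to\tau A_i^\bullet)$. We check that it is an equivalence in each filtration. Let $F'=\mathrm{fib}(\tau_{\ge t-1}A_{i-1}\to\tau_{\ge t-1}A_i)$.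

* Recall $\pi_{t-1}A_{i-1}=\pi_{t-1}A_i=0$. The long exact sequence gives $\pi_uF'=0$ for $u\le t-2$ (for $u=t-2$ because $\pi_{t-1}A_i=0$), and $F'\to P_i$ is an isomorphism on $\pi_u$ for $u\ge t$ and also for $u=t-1$, where both groups are the cokernel of $A_{i-1,t}\to A_{i,t}$. So $\tau_{\ge t-1}P_i\simeq F'$.
* The map $F'\to\mathrm{fib}(\tau A_{i-1}\to\tau A_i)$ is an isomorphism on $\pi_t$, where both groups are $\ker(A_{i-1,t}\to A_{i,t})$ since $\pi_{t+1}A_i=0$, and on $\pi_{t-1}$, where both are the cokernel. The target has no other homotopy, and $F'$ has none below $t-1$. So the map exhibits the target as $\tau_{\le t}F'$.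

Together, $\tau P_i=\tau_{\le t}\tau_{\ge t-1}P_i\simeq\tau_{\le t}F'\simeq\mathrm{fib}(\tau A_{i-1}\to\tau A_i)$. Put $C_i=\lim\tau A_i^\bullet$. By (7), $\pi_{t-s}C_i=H^s(A_{i,t}^\bullet)$; in particular $\pi_{t-s}C_0=\mathrm{Ext}_G^{s,t}$, and $C_r=0$. Since limits preserve fiber sequences, we get fiber sequences
$$\lim\tau P_i^\bullet\to C_{i-1}\to C_i . \tag{8}$$

**Step 2 (the classical model of a piece).** Let $Q=Q_i$ and $T_i=\lim\tau(BQ_+\otimes MU^{\otimes\bullet+1})$; we compute $\pi_*T_i$. Stably $BQ_+\simeq S\oplus BQ$. The groups $\pi_*(MU^{\otimes s+1})$ are free and even. The groups $\pi_*(BQ\otimes MU^{\otimes s+1})$ are concentrated in odd degrees: since $Q$ is cyclic, $\tilde H_*(BQ;\mathbb Z)$ is odd, so the Atiyah–Hirzebruch $E^2$-term $\tilde H_p(BQ;\mathbb Z)\otimes\pi_q(MU^{\otimes s+1})$ has $p$ odd and $q$ even. Therefore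
$$\tau(BQ_+\otimes MU^{\otimes\bullet+1})\simeq\Sigma^tH\pi_t(MU^{\otimes\bullet+1})\oplus\Sigma^{t-1}H\pi_{t-1}(BQ\otimes MU^{\otimes\bullet+1}).$$
By (7) the first summand contributes $H^s$ to $\pi_{t-s}$ of the limit. The second, starting one degree lower, contributes $H^{s-1}$, because $(t-s)-(t-1)=-(s-1)$. So
$$\pi_{t-s}T_i\cong\mathrm{Ext}^{s,t}(MU_*)\oplus\mathrm{Ext}^{s-1,t-1}\big(\widetilde{MU}_*BQ_i\big). \tag{9}$$

**Step 3 (the model maps to the piece by an equivalence).** Let $K=K_i$. The semicosimplicial map
$$BQ_+\otimes MU^{\otimes\bullet+1}\simeq(EQ_+\otimes MU_Q^{\otimes\bullet+1})^Q\xrightarrow{\ j_K\ }(EQ_+\otimes E_K^{\otimes\bullet+1})^Q\simeq P_i^\bullet$$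
induces isomorphisms on $H^*(\pi_u(-))$ for $u=t,t-1$ by (6). By (7) it induces equivalences on $\lim\Sigma^uH\pi_u(-)$ for these $u$. Since $\Sigma^tH\pi_t\to\tau(-)\to\Sigma^{t-1}H\pi_{t-1}$ is a fiber sequence and $\lim$ preserves it, $T_i\to\lim\tau P_i^\bullet$ is an equivalence.

**Step 4 (lifting the model to $C_0$).** We construct $\Theta_i:T_i\to C_0$ realizing the map of Step 3. Apply $\lim\tau$ to
$$(EQ_+\otimes MU_Q^{\otimes\bullet+1})^Q\to(X_i\otimes\mathrm{infl}\,MU_Q^{\otimes\bullet+1})^G\xrightarrow{\ \iota_K\ }(X_i\otimes M^{\otimes\bullet+1})^G\to(M^{\otimes\bullet+1})^G=A_0^\bullet,$$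
where the first map is inflation $Y^Q\to(\mathrm{infl}\,Y)^G$ and the last comes from $X_i\to S$. Now compose with $A_0^\bullet\to A_{i-1}^\bullet$, which comes from $S\to\tilde E\mathcal F_{i-1}$.

The map $X_i\to S\to\tilde E\mathcal F_{i-1}$ equals $X_i\to X_i\otimes\tilde E\mathcal F_{i-1}\to\tilde E\mathcal F_{i-1}$. Under the equivalences $X_i\otimes\tilde E\mathcal F_{i-1}\simeq X_i\otimes D_i\simeq D_i$ of Section 7, the second of these maps is $D_i\to\tilde E\mathcal F_{i-1}$, by naturality of $X_i\to S$ applied to $D_i\to\tilde E\mathcal F_{i-1}$. So the composite factors as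
$$(EQ_+\otimes MU_Q^{\otimes\bullet+1})^Q\to(X_i\otimes\tilde E\mathcal F_{i-1}\otimes M^{\otimes\bullet+1})^G\simeq P_i^\bullet\to A_{i-1}^\bullet .$$
Under (5), the first map is the composite $Y^Q\to(\mathrm{infl}\,Y)^G\to(\Phi^K\mathrm{infl}\,Y)^Q=Y^Q$ for $Y=EQ_+\otimes MU_Q^{\otimes\bullet+1}$, followed by the map induced by $\Phi^K(\iota_K)=j_K$. By (F3) the composite is the identity, so the first map is the map $j_K$ of Step 3. Hence $T_i\xrightarrow{\Theta_i}C_0\to C_{i-1}$ is the equivalence $T_i\simeq\lim\tau P_i^\bullet$ followed by the fiber inclusion in (8).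

**Step 5 (assembling).** We show that *the map $\bigoplus_{l\ge i}T_l\to C_0\to C_{i-1}$ given by the $\Theta_l$ is an equivalence for every $i$*, by descending induction, starting from the empty sum and $C_r=0$. Suppose $\bigoplus_{l>i}T_l\to C_0\to C_i$ is an equivalence. It factors as $\bigoplus_{l>i}T_l\to C_{i-1}\to C_i$, so it provides a section of $C_{i-1}\to C_i$ and (8) splits: $C_{i-1}$ is the sum of $\lim\tau P_i^\bullet$ and $\bigoplus_{l>i}T_l$. By Step 4, $T_i\to C_{i-1}$ is an equivalence onto the first summand. This completes the induction. For $i=1$ we get $\bigoplus_{l=1}^rT_l\simeq C_0$. Taking $\pi_{t-s}$ and using (9) gives Theorem B. $\square$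

Two readings of the formula can be checked by hand.

Take $s=0$. Only the groups $\mathrm{Ext}^{0,t}(MU_*)$ remain. An element of $\mathrm{Ext}^{0,t}(MU_*)\subset MU_t$ satisfies $\eta_L(x)=\eta_R(x)$. Rationally $MU_*MU\otimes\mathbb Q$ is $(MU_*\otimes\mathbb Q)\otimes_{\mathbb Q}(MU_*\otimes\mathbb Q)$ with $\eta_L,\eta_R$ the two inclusions, so $x$ lies in degree $0$, as $MU_*$ is torsion-free. Thus $\mathrm{Ext}_G^{0,*}$ is free of rank equal to the number of subgroups of $G$, concentrated in degree $0$, matching the rank of the Burnside ring.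

Take $G=C_2$ and $(s,t)=(1,2)$, the point $(x,y)=(1,1)$. Each of the two subgroups contributes $\mathrm{Ext}^{1,2}(MU_*)=\mathbb Z/2$, by Section 1. The trivial subgroup also contributes $\mathrm{Ext}^{0,1}(\widetilde{MU}_*BC_2)$. In internal degree $1$ the normalized cobar complex is $\widetilde{MU}_1BC_2=H_1(BC_2;\mathbb Z)=\mathbb Z/2$ in filtration $0$ and zero in filtration $1$, which starts in degree $1+2=3$. So this group is $\mathbb Z/2$. For the subgroup $C_2$ the quotient is trivial and $\widetilde{MU}_*B(1)=0$. Hence $\mathrm{Ext}_{C_2}^{1,2}\cong(\mathbb Z/2)^3$.
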